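# How long does a large job stay in a discriminatory processor-sharing queue?

## The slowdown factor $1/(1-\rho)$, guessed and tested

A single server of unit capacity is shared by customers of $K$ classes. Class-$j$ customers arrive in a Poisson process of rate $\lambda_j>0$, the processes for different classes being independent. Their service requirements are i.i.d. copies of $B_j$, with $E B_j<\infty$, independent of everything else. Class $j$ has a weight $w_j>0$. When $N_i$ customers of class $i$ are present ($i=1,\dots,K$), each class-$j$ customer is served at rate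
$$\frac{w_j}{\sum_{i=1}^K w_iN_i}.$$
This is the Discriminatory Processor-Sharing (DPS) queue. Put $\rho_j=\lambda_jE B_j$ and $\rho=\sum_j\rho_j$, and assume $\rho<1$, which is the stability condition. $N$ is the stationary total number of customers, $T_k$ the stationary sojourn time of a class-$k$ customer, and $B$ the requirement of an arbitrary customer: $B\overset d=B_j$ with probability $\lambda_j/\sum_i\lambda_i$. Throughout,
$$\gamma=1-\rho .$$

Suppose a class-$k$ customer arrives with a huge requirement $y$. How long does it stay? While it is present the server works at rate $1$, so in a sojourn of length $T$ it does work $T$. Of this, $y$ goes to our customer. The others bring in work at rate $\rho$, and if the system stays balanced around our customer, about $\rho T$ goes to them. So $T\approx y+\rho T$, that is, $T\approx y/\gamma$. If large sojourn times are caused only by large own requirements, the guess is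
$$\frac{P\{T_k>x\}}{P\{B_k>(1-\rho)x\}}\to1,\qquad x\to\infty. \tag{1}$$
The weights do not appear in it. Let us test this.

**Test 1: one permanent customer.** Keep one customer of weight $w_1$ in the system forever. Let the others form a single class of weight $w_2$, with exponential requirements of mean $1/\mu$, arrival rate $\lambda_2$, and $\rho=\lambda_2/\mu<1$. The number $n$ of class-2 customers is a birth–death process with up-rate $\lambda_2$ and down-rate $\mu w_2n/(w_1+w_2n)$. With $a=w_1/w_2$ its stationary law is
$$\pi(n)=(1-\rho)^{a+1}\rho^n\prod_{i=1}^n\frac{a+i}{i}=(1-\rho)^{a+1}\rho^n\,\frac{\Gamma(n+a+1)}{n!\,\Gamma(a+1)},$$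
by the negative binomial series $\sum_n\frac{\Gamma(n+b)}{n!\,\Gamma(b)}\rho^n=(1-\rho)^{-b}$ with $b=a+1$. The permanent customer is served at average rate
$$\sum_n\pi(n)\frac{a}{a+n}=(1-\rho)^{a+1}\sum_n\rho^n\frac{\Gamma(n+a)}{n!\,\Gamma(a)}=(1-\rho)^{a+1}(1-\rho)^{-a}=1-\rho .$$
This is exactly the guessed rate, whatever the weights.

**Test 2: constant requirements.** Let $K=1$ and $B_1\equiv1$. Then $P\{B_1>(1-\rho)x\}=0$ once $x\ge1/(1-\rho)$. Consider the event that $m$ customers arrive during the first half time unit after a tagged customer, which has positive probability. At the end of that half unit, the tagged customer and the $m$ newcomers have each received at most $\frac12$, so each has at least $\frac12$ left if the tagged customer arrived with requirement $1$. All are served at equal rates, so the sojourn time is at least $(m+1)/2$. Hence $P\{T_1>x\}>0$ for all $x$, and (1) fails. A light tail of $B_k$ cannot hide the other ways of being late, so some heaviness of the tail is needed.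

A random variable $X$ is *regularly varying of index $\nu$* if $P\{X>x\}=x^{-\nu}L(x)$ with $L$ slowly varying. The paper "Beyond Processor Sharing" lists three sets of conditions under which (1) has been proved:

1. $B_k$ and $B$ are both regularly varying of index $\nu>2$;
2. $B_k$ is regularly varying of index $\nu>1$, and $P\{N>n\}\le ab^n$ for all $n$, with $a<\infty$, $b<1$;
3. $B_k$ is regularly varying of index $\nu>1$, $E[B^{1+\eta}]<\infty$ for some $\eta>0$, and $\max_iw_i\sum_i\rho_i/w_i<1$.

It conjectures that neither the finite variance nor the load condition in the third set is needed. In precise form: if $\rho<1$, $B_k$ is regularly varying of index $\nu>1$ and $E[B^{1+\eta}]<\infty$ for some $\eta>0$, then (1) holds for class $k$. We prove this, and the moment condition turns out to be unnecessary too.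

## Three classes of tails, and the five theorems

**Definition.** Let $\bar F$ be a nonincreasing positive function on $(0,\infty)$ with $\bar F(x)\to0$, for instance the tail of a distribution with unbounded support. It is *dominatedly varying* (DV) if $\limsup_{x\to\infty}\bar F(x/2)/\bar F(x)<\infty$. It is *intermediately regularly varying* (IRV) if
$$\lim_{\delta\downarrow0}\ \limsup_{x\to\infty}\frac{\bar F((1-\delta)x)}{\bar F(x)}=1 .$$

Regular variation implies IRV, because then $\bar F((1-\delta)x)/\bar F(x)\to(1-\delta)^{-\nu}$. IRV implies DV: for some $\delta$ the limsup is below $2$, and if $(1-\delta)^m\le\frac12$ then $m$ iterations give $\limsup\bar F(x/2)/\bar F(x)\le2^m$. Examples separate the classes.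

* $\bar F(x)=e^{-x}$ is not DV, since $\bar F(x/2)/\bar F(x)=e^{x/2}$.
* $\bar F(x)=2^{-\nu\lfloor\log_2x\rfloor}$ for $x\ge1$ (a variable living on powers of $2$) is DV, since $\bar F(x/2)=2^\nu\bar F(x)$ for $x\ge2$. It is not IRV: for $x=2^m$ and $0<\delta<\frac12$ we have $\bar F((1-\delta)x)=2^\nu\bar F(x)$.
* $\bar F(x)=\frac12x^{-2}(2+\sin\log x)$ for $x\ge1$ is decreasing, because $\log\bar F$ has derivative $\frac1x\bigl(-2+\frac{\cos\log x}{2+\sin\log x}\bigr)<0$. It is IRV, since the ratio in the definition is at most $(1-\delta)^{-2}(1+|\log(1-\delta)|)$. It is not regularly varying: $\bar F(e^\pi x)/\bar F(x)=e^{-2\pi}\frac{2-\sin\log x}{2+\sin\log x}$ oscillates.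

Assumptions in all theorems are those of the model above, with finite means only.

**Theorem A.** For every DPS queue with $\rho<1$ there is $\theta>0$ with $Ee^{\theta N}<\infty$. Hence $P\{N>n\}\le ab^n$ with $a<\infty$ and $b=e^{-\theta}<1$.

**Theorem B.** Let $\rho<1$, and let $T_k(y)$ be the stationary sojourn time of a class-$k$ customer with requirement $y$. There are $C,\theta>0$ with $P\{T_k(y)>x\}\le Ce^{-\theta x/y}$ for all $x,y>0$.

**Theorem C (the conjecture, strengthened).** If $\rho<1$ and $B_k$ is IRV (in particular, regularly varying of index $\nu>1$), then (1) holds for class $k$. The other classes need only have finite means.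

**Theorem D (converse).** If $\rho<1$ and $P\{T_k>x\}$ is IRV, then (1) holds and $B_k$ is IRV. Consequently $T_k$ is regularly varying of index $\nu$ if and only if $B_k$ is, and then (1) holds.

**Theorem E (classification).** Let $F$ be a finite-mean distribution on $(0,\infty)$ with unbounded support. Then (1) holds for class $k$ in every stable DPS queue with $B_k\sim F$ if and only if $F$ is IRV. If $F$ is not IRV then, for any weights $w_1,w_2>0$, there is a stable two-class DPS queue with $B_1\sim F$, $EB_2<\infty$, for which (1) fails for class 1.

Theorem C contains the conjecture. Theorem A says that the tail bound on $N$ in the second set of conditions always holds, but our proof of (1) does not pass through the known result. Theorem E makes no claim about the exact class of $F$ when $E[B^{1+\eta}]<\infty$ is imposed in addition.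

**Convention on zero requirements.** Customers with requirement $0$ leave at once and affect nobody, so we delete them from the arrival streams. This leaves all $\rho_j$ and $N$ unchanged (a class with $B_j=0$ a.s. disappears; if all do, there is nothing to prove). So we assume $B_j>0$ a.s. for arriving customers. A tagged class-$k$ customer keeps its original requirement, and if that is $0$ its sojourn time is $0$. Write $\lambda=\sum_j\lambda_j$, $p_j=\lambda_j/\lambda$, $\bar w=\max_jw_j$, and let $J$ be a random class with $P(J=j)=p_j$, so that $B=B_J$ and $\lambda EB=\rho$.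

## Why bounding by the workload fails

Here is the natural plan. Grant for the moment that $T_k(y)/y\to1/\gamma$ in probability. If $B_k$ is a bit larger than $\gamma x$, then $T_k>x$ with high probability, which gives the lower bound in (1). For the upper bound, split according to the size of $B_k$. If it is above $(1-\delta)\gamma x$, the probability is nearly the right one. If it lies between $\varepsilon x$ and $(1-\delta)\gamma x$, the law of large numbers makes $T_k>x$ unlikely. What remains is
$$P\{T_k>x,\ B_k\le\varepsilon x\},$$
a small job with a long stay, which must be shown to be negligible against $P\{B_k>\gamma x\}$.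

The first thing to try is to bound $T_k$ by the time $R$ until the system empties. The stationary workload $W$ found on arrival is independent of $B_k$, and $R\ge W$, so
$$P\{R>x,\,B_k\le\varepsilon x\}\ge P\{W>x\}\,P\{B_k\le\varepsilon x\}.$$
The server is work-conserving, so the Pollaczek–Khinchine formula applies: $EW=\lambda E[B^2]/(2(1-\rho))$. If $E[B^2]=\infty$, then $\int_0^\infty P\{W>x\}dx=\infty$. But $\int_0^\infty P\{B_k>\gamma x\}dx=EB_k/\gamma<\infty$. So $P\{R>x,B_k\le\varepsilon x\}$ is not even $O(P\{B_k>\gamma x\})$. This is where finite variance enters, and where the approach stops.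

The loss lies in charging our customer for all the work present. A small job does not wait for a giant job to finish; the two share the server in proportion to their weights. What hurts a small job is the number of companions, not their sizes. If that number has an exponential moment at all times, we can hope for $P\{T_k(y)>x\}\le Ce^{-\theta x/y}$, which is Theorem B and is more than enough. To count companions we change the clock.

## A clock in which all customers live independently

In DPS each customer's rate depends on everyone else only through the common factor $1/\sum_iw_iN_i$. Absorb this factor into time: a class-$i$ customer is then served at the constant rate $w_i$, and arrivals become births.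

**Construction.** Start from a finite configuration $(i_m,r_m)$, $m=1,\dots,n$, of customers (class, residual requirement). Initial individual $m$ has class $i_m$ and lives for a time $r_m/w_{i_m}$. Every individual of class $i$, while alive, gives birth at the points of an independent Poisson process of rate $w_i\lambda$. Each newborn independently gets a class distributed as $J$ and, given $J=j$, a requirement distributed as $B_j$; it lives (requirement)$/w_j$. Let $V(s)$ be the sum of the weights of the individuals alive at time $s$, and
$$\tau(s)=\int_0^sV(u)\,du .$$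

Given its class and requirement, a newborn has a Poisson number of children with mean $w_J\lambda\cdot B_J/w_J=\lambda B_J$; newborns of different generations are drawn from the same law, so they form a Galton–Watson process with mean offspring $\lambda EB=\rho<1$. Each initial individual has finitely many children, so the total population is a.s. finite.

*Example of the clock.* Take two customers of weights $1$ and $2$, both with requirement $1$, and no births. They live $1$ and $\frac12$. Then $V=3$ on $[0,\frac12)$ and $V=1$ on $[\frac12,1)$, so the deaths occur at $\tau(\frac12)=\frac32$ and $\tau(1)=2$. Directly: the weight-2 customer is served at rate $\frac23$ and leaves at $\frac32$; the other then has $\frac12$ left, is alone, and leaves at $2$.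

**Fact 1.** In the clock $t=\tau(s)$, the living individuals with residuals $w_i\times$(remaining life) form the DPS queue started from the given configuration, until it first empties.

*Proof.* At time $0$ or at a birth epoch $s_0$, condition on all births up to $s_0$ and on the classes and requirements of all individuals born so far. Until the next birth $V$ evolves deterministically, since all death times are known. The superposed birth processes have rate $\lambda V(s)$, so the probability of no birth in $(s_0,s]$ is $e^{-\lambda(\tau(s)-\tau(s_0))}$. Thus the next birth occurs when $\tau(s)-\tau(s_0)$ reaches an independent $\mathrm{Exp}(\lambda)$ variable, if the population has not died out before. In the clock $t$ this is an arrival process with $\mathrm{Exp}(\lambda)$ gaps. The newborn is of class $j$ with probability $p_j=\lambda_j/\lambda$, with an independent fresh requirement. Between births a class-$i$ residual decreases at rate $w_i$ per unit of $s$, that is, at rate $w_i/V$ per unit of $t$. These are the DPS dynamics with the right Poisson arrivals. $\square$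

*Example.* One class of weight $1$, exponential requirements of mean $1/\mu$: each individual gives birth at rate $\lambda$ and dies at rate $\mu$. When $n$ are alive the clock runs $n$ times as fast, so in real time the rates are $\lambda$ and $\mu$, as in the M/M/1 queue.

**Clans.** The *clan* of an individual is itself together with all its descendants. Clans of different initial individuals, or of different newborn siblings, are independent. An individual of class $i$ and requirement $r$ contributes $w_i\cdot r/w_i=r$ to $\int_0^\infty V$, so $\int_0^\infty V$ over a clan is the total requirement of its members. For a newborn of random class call this total $D$. Generation $n$ has mean size $\rho^n$, and each member has mean requirement $EB$, so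
$$ED=\sum_{n\ge0}\rho^nEB=\frac{EB}{\gamma}. \tag{2}$$
For an individual with given requirement $r$ the mean number of children is $\lambda r$, so its clan has mean total requirement
$$r+\lambda r\,\frac{EB}\gamma=r\Bigl(1+\frac\rho\gamma\Bigr)=\frac r\gamma . \tag{3}$$

**The stationary law, and what an arrival sees.** This step expresses both as averages over a busy cycle. Let $X(t)$ be the configuration at time $t$. It regenerates whenever the system empties; a *cycle* is an idle period followed by a busy period. A busy period starts with a newborn of random class, so by Fact 1 its length is distributed as $D$. The mean cycle length is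
$$\frac1\lambda+\frac{EB}{\gamma}=\frac{\gamma+\rho}{\lambda\gamma}=\frac1{\lambda\gamma}.$$
The cycle length has an independent exponential summand, hence is non-lattice and spread out. By the limit theorem for regenerative processes, $X(t)$ converges to the stationary law
$$\pi(\cdot)=\lambda\gamma\,E\int_0^{\text{cycle}}1\{X(t)\in\cdot\}\,dt . \tag{4}$$
Class-$k$ arrivals form a Poisson process of rate $\lambda_k$ with respect to the history, $X(t-)$ is predictable, and the end of a cycle is a stopping time. Hence
$$E\sum_{\text{class-}k\text{ arrivals in cycle}}1\{X(t-)\in\cdot\}=\lambda_kE\int_0^{\text{cycle}}1\{X(t)\in\cdot\}\,dt .$$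
Divide by the mean number $\lambda_k/(\lambda\gamma)$ of class-$k$ arrivals per cycle: a stationary class-$k$ arrival finds a configuration with law $\pi$. At each arrival epoch its own requirement and the later arrivals are fresh and independent of the history, so the same computation with these as marks shows that the configuration found is independent of them. $T_k$ is the sojourn time of this customer.

**Fact 2.** Let a tagged class-$k$ customer arrive to the stationary queue, and replace it by an *immortal* class-$k$ individual. Let $V^{\rm tag}(s)$ be the weight of the living descendants of the immortal individual, and $V^0(s)$ the weight of the living members of the clans of the customers found present. Put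
$$T(y)=\int_0^{y/w_k}\bigl(w_k+V^{\rm tag}(s)+V^0(s)\bigr)\,ds. \tag{5}$$
Then $T_k(y)\overset d=T(y)$, and $T_k\overset d=T(B_k)$ with $B_k$ independent of the nondecreasing process $T(\cdot)$.

*Proof.* With requirement $y$ the tagged individual dies at $s=y/w_k$, and before that it behaves like the immortal one. By Fact 1 it departs at real time $\tau(y/w_k)=T(y)$. Its requirement is independent of the configuration found and of all later arrivals, so we may build $T(\cdot)$ for all $y$ at once and then insert $B_k$. The integrand in (5) is nonnegative, so $T(\cdot)$ is nondecreasing. $\square$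

Formula (5) has the feature we wanted: a giant job among those found present contributes only its weight to $V^0$, plus its descendants, for each unit of the new clock.

## An exponential-moment inequality that closes in $L^1$

Let $Z(s)$ be the number of individuals alive at age $s$ in the clan of a newborn of random class, let $L=B_J/w_J$ be the newborn's life length, and put
$$g_\theta(s)=Ee^{\theta Z(s)}-1,\qquad \ell=EL=E[B_J/w_J]<\infty .$$
We want to control $g_\theta$. Recall the exponential formula: for a Poisson process of rate $r$ with i.i.d. marks and a function $f\ge0$, $E\exp\sum_if(u_i,m_i)=\exp\bigl(r\int(Ee^{f(u,m)}-1)\,du\bigr)$. Conditioning on $(J,L)$ and applying it to the children's clans,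
$$1+g_\theta(s)=E\Bigl[e^{\theta1\{L>s\}}\exp\Bigl(w_J\lambda\int_0^{L\wedge s}g_\theta(s-u)\,du\Bigr)\Bigr].$$
The usual first attempt bounds $\sup_sg_\theta(s)$ by itself. But then the exponent is estimated by $w_J\lambda L\sup g_\theta$, and $E\exp(cL)=\infty$ for every $c>0$ when $B$ is heavy-tailed. The estimate stops there. The total progeny is no better, since a newborn has a Poisson number of children with random mean $\lambda B_J$.

However, the exponent is also at most $\bar w\lambda\int_0^\infty g_\theta$, *however long $L$ is*. So one should bound the integral of $g_\theta$, not its supremum.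

**Lemma 1.** Let $\delta>0$ with $e^\delta\rho<1$, and $\theta>0$ with
$$e^\delta(e^\theta-1)\ell\le(1-e^\delta\rho)\frac{\delta}{\lambda\bar w}. \tag{6}$$
Then $\lambda\bar w\int_0^\infty g_\theta(s)\,ds\le\delta$.

For every small enough $\delta>0$, all small enough $\theta>0$ satisfy the conditions.

*Proof.* We do not know in advance that $\int g_\theta$ is finite, so we induct over generations. Let $Z^{(n)}(s)$ count only the individuals of generations $0,\dots,n$ (the newborn being generation $0$). Put $g_n(s)=Ee^{\theta Z^{(n)}(s)}-1$, $G_n=\int_0^\infty g_n$, $G^*=\delta/(\lambda\bar w)$. We show $G_n\le G^*$ for all $n$.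

For $n=0$: $g_0(s)=(e^\theta-1)P\{L>s\}$, so $G_0=(e^\theta-1)\ell\le G^*$ by (6).

Suppose $G_n\le G^*$. Given $(J,L)$, the ancestor's children are born at Poisson points of rate $w_J\lambda$ on $[0,L)$ and have i.i.d. clans, so
$$1+g_{n+1}(s)=E\Bigl[e^{\theta1\{L>s\}}e^a\Bigr],\qquad a=w_J\lambda\int_0^{L\wedge s}g_n(s-u)\,du .$$
Here $a\le\bar w\lambda G_n\le\delta$. Hence $e^a-1\le ae^a\le e^\delta a$, and
$$e^{\theta1\{L>s\}}e^a-1=(e^\theta-1)1\{L>s\}e^a+(e^a-1)\le e^\delta(e^\theta-1)1\{L>s\}+e^\delta a .$$
Take expectations and integrate over $s$. By Fubini,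
$$E\int_0^\infty a\,ds=E\Bigl[w_J\lambda\int_0^L\int_u^\infty g_n(s-u)\,ds\,du\Bigr]=\lambda E[w_JL]\,G_n=\lambda E[B_J]\,G_n=\rho G_n .$$
Therefore
$$G_{n+1}\le e^\delta(e^\theta-1)\ell+e^\delta\rho G_n\le(1-e^\delta\rho)G^*+e^\delta\rho G^*=G^* .$$
Since $Z^{(n)}\uparrow Z$, monotone convergence gives $\int_0^\infty g_\theta\le G^*$. $\square$

**Proof of Theorem A.** The aim is to translate Lemma 1 into real time. Choose $\delta,\theta$ such that $(\delta,2\theta)$ satisfies the conditions of Lemma 1. In (4), idle time contributes $0$ to the cycle average of $e^{\theta N}-1$. The busy period starts with a newborn of random class, and by Fact 1 $dt=V(s)\,ds$ and $N=Z(s)$ at $t=\tau(s)$. Moreover $V\le\bar wZ$, and for $z\ge0$, using $\theta z\le e^{\theta z}$,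
$$z(e^{\theta z}-1)\le\theta^{-1}e^{\theta z}(e^{\theta z}-1)\le\theta^{-1}(e^{2\theta z}-1).$$
Hence
$$Ee^{\theta N}-1=\lambda\gamma\,E\int_0^\infty V(s)\bigl(e^{\theta Z(s)}-1\bigr)ds\le\frac{\lambda\gamma\bar w}{\theta}\int_0^\infty g_{2\theta}(s)\,ds\le\frac{\gamma\delta}\theta<\infty .$$
Markov's inequality yields $P\{N>n\}\le(1+\gamma\delta/\theta)e^{-\theta n}$. $\square$

**Proof of Theorem B.** We first bound, uniformly in $s$, an exponential moment of the number of companions, and then average over the tagged customer's life. Take $\theta_0>0$ with $Ee^{\theta_0N}<\infty$. Choose $\delta\in(0,\theta_0/2]$ with $e^\delta\rho<1$, then $\theta_1\in(0,\theta_0/2]$ such that $(\delta,\theta_1)$ satisfies the conditions of Lemma 1. In the setting of Fact 2 let $U(s)$ be the number of individuals alive at time $s$, other than the tagged one.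

The descendants of the tagged individual contribute to $Ee^{\theta_1U(s)}$ the factor $\exp\bigl(w_k\lambda\int_0^sg_{\theta_1}(s-u)\,du\bigr)\le e^\delta$. The clan of an initial customer of class $i$, whatever its residual, contributes at most $e^{\theta_1}\exp\bigl(w_i\lambda\int_0^\infty g_{\theta_1}\bigr)\le e^{\theta_1+\delta}$. Given the initial configuration these clans are independent, and the number of customers found has the law of $N$, so
$$Ee^{\theta_1U(s)}\le e^\delta Ee^{(\theta_1+\delta)N}\le e^\delta Ee^{\theta_0N}=:C_1\qquad\text{for all }s .$$
By (5), $T(y)\le\int_0^{y/w_k}(w_k+\bar wU(s))\,ds$. With $\theta=\theta_1w_k/\bar w$,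
$$\theta\,\frac{T(y)}y\le\frac{w_k}y\int_0^{y/w_k}\bigl(\theta+\theta_1U(s)\bigr)\,ds .$$
The right side is an average over $[0,y/w_k]$, so Jensen's inequality gives
$$Ee^{\theta T(y)/y}\le\frac{w_k}{y}\int_0^{y/w_k}Ee^{\theta+\theta_1U(s)}\,ds\le e^\theta C_1 .$$
By Markov's inequality, $P\{T(y)>x\}\le e^\theta C_1e^{-\theta x/y}$. $\square$

## The law of large numbers for $T(y)/y$

This section makes the heuristic $T\approx y/\gamma$ precise.

**Lemma 2.** Let $A(h)=\int_0^hV^{\rm tag}(s)\,ds$. As $y\to\infty$, $A(y/w_k)/y\to\rho/\gamma$ and $T(y)/y\to1/\gamma$ in probability. Moreover $E[y+A(y/w_k)]\le y/\gamma$ for all $y$.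

*Proof.* Let $\sigma_1<\sigma_2<\cdots$ be the birth times of the tagged individual's children, a Poisson process of rate $w_k\lambda$. Let $V_i$ be the weight process of the clan of the $i$th child, counted from its birth, and $D_i=\int_0^\infty V_i$. The $D_i$ are i.i.d. with mean $EB/\gamma$ by (2). We compare $A(h)$ with the sum of the full clan totals:
$$A(h)=\sum_{\sigma_i\le h}\int_0^{h-\sigma_i}V_i\ \le\ S(h):=\sum_{\sigma_i\le h}D_i .$$
With $e(u)=E\int_u^\infty V_1$,
$$E[S(h)-A(h)]=w_k\lambda\int_0^he(h-u)\,du=w_k\lambda\int_0^he(u)\,du=o(h),$$
because $e(u)\to0$ by dominated convergence ($\int_u^\infty V_1\le D_1$, which is integrable). By Markov's inequality $(S(h)-A(h))/h\to0$ in probability. By the law of large numbers $S(h)/h\to w_k\lambda EB/\gamma=w_k\rho/\gamma$. So $A(h)/h\to w_k\rho/\gamma$ in probability, and $h=y/w_k$ gives the first claim. Since $ES(y/w_k)=y\rho/\gamma$, we get $E[y+A(y/w_k)]\le y+y\rho/\gamma=y/\gamma$. Finally $T(y)=y+A(y/w_k)+\int_0^{y/w_k}V^0$, and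
$$0\le\int_0^hV^0\le D_0:=\int_0^\infty V^0 ,$$
where $D_0$ is the total requirement in finitely many a.s. finite clans, so $D_0<\infty$ a.s. Hence $T(y)/y\to1+\rho/\gamma=1/\gamma$ in probability. $\square$

The statements about $A$ do not involve the initial population, and they hold for each class of each stable DPS queue. Note also that $D_0$ may have an infinite mean; only its finiteness was used.

## Small jobs are negligible: proof of Theorem C

Let $\bar F(x)=P\{B_k>x\}$. The next lemma disposes of the term that stopped the first approach. It is stated with a general comparison function $H$ because Theorem D needs it with $H\neq\bar F$.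

**Lemma 3.** Let $H$ be nonincreasing, positive and DV. Then there are $\kappa_0,C,x_0>0$ with
$$H(u)\le C\,(x/u)^{\kappa_0}H(x)\qquad\text{for }x_0\le u\le x . \tag{7}$$
If moreover $\bar F(u)\le C'H(u)$ for all large $u$, then
$$\lim_{\varepsilon\downarrow0}\ \limsup_{x\to\infty}\frac{P\{T_k>x,\,B_k\le\varepsilon x\}}{H(x)}=0 .$$

*Proof.* By DV there are $M>1$ and $x_0>0$ with $H(v)\le MH(2v)$ for $v\ge x_0$. For $x_0\le u\le x$ let $j=\lfloor\log_2(x/u)\rfloor$, so $2^{j+1}u>x$. Iterating,
$$H(u)\le M^{j+1}H(2^{j+1}u)\le M^{j+1}H(x)\le M(x/u)^{\log_2M}H(x),$$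
which is (7) with $\kappa_0=\log_2M$ and $C=M$.

Now fix $\kappa>\kappa_0$ and enlarge $x_0$ so that $\bar F\le C'H$ on $[x_0,\infty)$; then (7) still holds. Let $\varepsilon\le1$ and $\varepsilon x\ge x_0$. By Fact 2 and Theorem B (with constants $C_B,\theta$), and since $e^{-u}\le c_\kappa u^{-\kappa}$ for $u>0$,
$$P\{T_k>x,B_k\le\varepsilon x\}\le C_BE\bigl[e^{-\theta x/B_k};0<B_k\le\varepsilon x\bigr]\le C''x^{-\kappa}E[B_k^\kappa;B_k\le\varepsilon x],$$
with $C''=C_Bc_\kappa\theta^{-\kappa}$; a requirement $0$ gives $T_k=0$ and contributes nothing. Next,
$$E[B_k^\kappa;B_k\le\varepsilon x]\le E[(B_k\wedge\varepsilon x)^\kappa]=\kappa\int_0^{\varepsilon x}u^{\kappa-1}\bar F(u)\,du\le x_0^\kappa+\kappa\int_{x_0}^{\varepsilon x}u^{\kappa-1}\bar F(u)\,du .$$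
In the last integral $\bar F(u)\le C'H(u)\le C'C(x/u)^{\kappa_0}H(x)$, so this part contributes at most
$$C''x^{-\kappa}\cdot\kappa C'C\,x^{\kappa_0}H(x)\int_0^{\varepsilon x}u^{\kappa-\kappa_0-1}du=\frac{\kappa C''C'C}{\kappa-\kappa_0}\,\varepsilon^{\kappa-\kappa_0}H(x).$$
The other part is $C''x_0^\kappa x^{-\kappa}=o(H(x))$, because (7) with $u=x_0$ gives $H(x)\ge C^{-1}H(x_0)(x_0/x)^{\kappa_0}$ and $\kappa>\kappa_0$. Let $x\to\infty$, then $\varepsilon\downarrow0$. $\square$

**Two inequalities.** These make the plan of the first approach precise. $B_k$ and $T(\cdot)$ are independent and $T(\cdot)$ is nondecreasing. So, for every $\delta>0$, by Lemma 2,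
$$P\{T_k>x\}\ge\bar F(\gamma(1+\delta)x)\,P\{T(\gamma(1+\delta)x)>x\}=\bar F(\gamma(1+\delta)x)\,(1-o(1)). \tag{8}$$
For $0<\delta<1$ and $0<\varepsilon<\gamma(1-\delta)$, distinguish whether $B_k$ lies in $(\gamma(1-\delta)x,\infty)$, $(\varepsilon x,\gamma(1-\delta)x]$ or $[0,\varepsilon x]$:
$$P\{T_k>x\}\le\bar F(\gamma(1-\delta)x)+\bar F(\varepsilon x)\,P\{T(\gamma(1-\delta)x)>x\}+P\{T_k>x,\,B_k\le\varepsilon x\}, \tag{9}$$
where $P\{T(\gamma(1-\delta)x)>x\}\to0$, again by Lemma 2. Neither inequality uses any tail condition on $B_k$.

**Proof of Theorem C.** Let $\bar F$ be IRV, hence DV, so $\bar F(cx)/\bar F(c'x)$ is bounded for large $x$, for fixed $c,c'>0$. Divide (8) and (9) by $\bar F(\gamma x)$.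

Lower bound: $\liminf P\{T_k>x\}/\bar F(\gamma x)\ge\liminf\bar F(\gamma(1+\delta)x)/\bar F(\gamma x)$. With $z=\gamma(1+\delta)x$ and $1-\delta'=1/(1+\delta)$, the latter is the reciprocal of $\limsup_z\bar F((1-\delta')z)/\bar F(z)$, which tends to $1$ as $\delta\downarrow0$ by IRV.

Upper bound: the middle term of (9) is $o(\bar F(\gamma x))$, since $\bar F(\varepsilon x)/\bar F(\gamma x)$ is bounded. Let $x\to\infty$ and then $\varepsilon\downarrow0$; the last term disappears by Lemma 3 with $H=\bar F$ and the boundedness of $\bar F(x)/\bar F(\gamma x)$. So the limsup is at most $\limsup\bar F(\gamma(1-\delta)x)/\bar F(\gamma x)$, which tends to $1$ as $\delta\downarrow0$. This is (1). Regularly varying tails are IRV, so the conjecture is proved. $\square$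

## Reading off $B_k$ from $T_k$: proof of Theorem D

**Step 1: $\bar F$ is dominated by the tail of $T_k$.** Let $H(x)=P\{T_k>x\}$ be IRV. By (8) with $\delta=1$, $\bar F(2\gamma x)\le2H(x)$ for large $x$. With $z=2\gamma x$ and since $H$ is DV, $\bar F(z)\le2H(z/(2\gamma))\le C'H(z)$ for large $z$.

**Step 2: a reverse bound.** In (9) the middle term is at most $C'H(\varepsilon x)\,o(1)=o(H(x))$ by DV. The last term is controlled by Lemma 3, whose hypothesis was just verified, on letting $\varepsilon\downarrow0$ after $x\to\infty$. Hence, for each $\delta\in(0,1)$, $H(x)(1-o(1))\le\bar F(\gamma(1-\delta)x)$.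

**Step 3: squeezing.** Substitute $x/(1-\delta)$ for $x$ in Step 2, and $x/(1+\delta)$ for $x$ in (8):
$$(1-o(1))\,H\Bigl(\frac x{1-\delta}\Bigr)\le\bar F(\gamma x)\le(1+o(1))\,H\Bigl(\frac x{1+\delta}\Bigr).$$
Divide by $H(x)$, let $x\to\infty$ and then $\delta\downarrow0$. Since $H$ is IRV, both outer ratios tend to $1$, so $\bar F(\gamma x)\sim H(x)$. This is (1). It also gives $\bar F(\gamma(1-\delta)x)/\bar F(\gamma x)\sim H((1-\delta)x)/H(x)$, so $\bar F$ is IRV; in the same way, if $H$ is regularly varying of index $\nu$, so is $\bar F$. Conversely, if $B_k$ is regularly varying of index $\nu$, Theorem C gives (1), and $T_k$ is regularly varying of index $\nu$. $\square$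

## When the tail is not IRV: proof of Theorem E

"If" is Theorem C. For the rest, let $F$ be not IRV and fix $w_1,w_2>0$. Class 1 has $B_1\sim F$ with tail $\bar F$, and we construct $B_2$. In both cases $x_n=y_n/\gamma$, so that $\gamma x_n=y_n$.

### Tails that are not DV: one class-2 job delays a slightly smaller class-1 job

If $\bar F$ drops by a huge factor between $(1-\delta)y$ and $y$, it is cheaper to have a class-1 job of size $(1-\delta)y$ and to meet one class-2 job of size a multiple of $\delta y$.

**Step 1: construction.** Suppose $F$ is not DV. Then $\limsup_x\bar F((1-\delta)x)/\bar F(x)=\infty$ for every $\delta\in(0,1)$, since a finite value could be iterated to give DV. Fix $\delta\in(0,\frac12)$ with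
$$\frac{3\delta}{w_2}\le\frac{1-\delta}{2w_1}.$$
Choose $1\le y_1<y_2<\cdots\to\infty$ with $3\delta y_1>1$ and $\bar F((1-\delta)y_n)\ge4^n\bar F(y_n)$. Let
$$z_n=3\delta y_n,\quad q_n=\frac{2^{-n}}{y_n},\quad P\{B_2=z_n\}=q_n,\quad P\{B_2=1\}=1-\sum_nq_n ,$$
which is possible as $\sum_nq_n\le1$. Then $EB_2\le1+\sum_nz_nq_n=1+3\delta$. Choose $\lambda_1,\lambda_2>0$ with $\rho<1$. Call class-2 individuals of size $z_n$ "level $n$", and let $h_n=(1-\delta)y_n/w_1$.

**Step 2: the event of meeting a level-$n$ job.** Let $E_n$ be the event that the tagged class-1 individual bears a level-$n$ child in $[0,h_n/4]$. Such children are born at rate $w_1\lambda_2q_n$, so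
$$P(E_n)=1-\exp\bigl(-\lambda_22^{-n}(1-\delta)/4\bigr)\ge c\,2^{-n},\qquad c=\tfrac14\lambda_2(1-\delta)e^{-\lambda_2},$$
by $1-e^{-u}\ge ue^{-u}$. On $E_n$ the first such child has life $z_n/w_2\le h_n/2$, so its whole life falls in $[0,h_n]$. During its life its clan contributes to $T((1-\delta)y_n)$ a variable $C_n$ with $C_n/z_n\to1/\gamma$ in probability, by Lemma 2 for class 2 without initial population.

**Step 3: the other contributions.** Let $A_n'$ be the contribution up to $h_n$ of the clans of the tagged individual's non-level-$n$ children. By (3), the clans of its level-$n$ children contribute to $A(h_n)$ in mean at most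
$$w_1h_n\lambda_2q_n\,\frac{z_n}\gamma=O(2^{-n}y_n)=o(y_n).$$
So by Lemma 2, $A_n'/((1-\delta)y_n)\to\rho/\gamma$ in probability. By Poisson thinning, level-$n$ children and the others are independent, and the clan of the first level-$n$ child, counted from its birth, is independent of the birth times. So $E_n$ is independent of $A_n'$ and of $C_n$, and the two limits persist conditionally on $E_n$.

**Step 4: (1) fails.** Conditionally on $E_n$, with probability tending to $1$,
$$T((1-\delta)y_n)\ge(1-\delta)y_n+A_n'+C_n\ge(1-o(1))\,\frac{(1-\delta)+3\delta}\gamma\,y_n>\frac{y_n}\gamma=x_n ,$$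
as $(1-\delta)(1+\rho/\gamma)=(1-\delta)/\gamma$ and $(1-\delta)+3\delta=1+2\delta>1$. Therefore, for large $n$,
$$P\{T_1>x_n\}\ge\bar F((1-\delta)y_n)\cdot\frac c2\,2^{-n}\ge\frac c2\,2^n\,\bar F(\gamma x_n),$$
and the ratio in (1) is unbounded.

### Tails that are DV but not IRV: the load that has not yet shown up

Now $\bar F$ loses a factor $1+c$ within arbitrarily short relative intervals, at some scales. We arrange that at scale $y_n$ the tagged customer does not yet see the largest class-2 jobs, which carry a load of order $r_n$. It then runs a little faster than $\gamma$, and this is enough to need a requirement beyond the drop.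

**Step 1: the drop.** $\limsup_x\bar F((1-\delta)x)/\bar F(x)$ is nondecreasing in $\delta$, with limit $>1$ as $\delta\downarrow0$. So there is $c>0$ such that for every $\delta>0$
$$\bar F(x)\ge(1+c)\,\bar F((1+\delta)x)\quad\text{for arbitrarily large }x .$$
(Replace $1-\delta$ by $1/(1+\delta)$ and rename $x$.)

**Step 2: recursive construction.** Fix $\lambda_1,\lambda_2>0$ with $\lambda_1EB_1+2\lambda_2\le\frac12$. Put $r_n=\lambda_22^{-n}\le\frac18$ and $\delta_n=r_n/2$. We choose $z_1=4$, $y_1,z_2,y_2,\dots$ recursively and set $q_m=2^{-m}/z_m$,
$$P\{B_2=z_m\}=q_m\ (m\ge1),\qquad P\{B_2=1\}=1-\sum_mq_m .$$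
All $z_m\ge4$, so $\sum_mq_m\le\frac14$ and $EB_2\le1+\sum_m2^{-m}=2$; thus $\rho\le\frac12$. "Level $m$" now means class 2 with size $z_m$.

Given $z_1,\dots,z_n$, let $\Sigma_n$ be the system in which class-2 sizes are $z_m$ with probability $q_m$ for $m\le n$, and $1$ with probability $1-\sum_{m\le n}q_m$. Let $\rho^{(n)}\le\frac12$ be its load, and $T^{\Sigma_n}(y)=y+A^{\Sigma_n}(y/w_1)$ (tagged class-1 individual, no initial population). By Lemma 2 there is $Y_n$, depending only on $\Sigma_n$, $r_n$ and $n$, with
$$P\Bigl\{T^{\Sigma_n}(y)>\Bigl(1+\frac{r_n}8\Bigr)\frac y{1-\rho^{(n)}}\Bigr\}\le\frac1n\qquad(y\ge Y_n). \tag{10}$$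
By Step 1 choose $y_n\ge\max(Y_n,4^n)$ with $\bar F(y_n)\ge(1+c)\bar F((1+\delta_n)y_n)$, and put $z_{n+1}=\max(y_n,z_n+1)$.

**Step 3: the load gap.** Consider the final system, with $\gamma=1-\rho\in[\frac12,1]$. Put $q_{>n}=\sum_{m>n}q_m\le2^{-n}/z_{n+1}$. Since $\lambda_2\sum_{m>n}z_mq_m=\lambda_2\sum_{m>n}2^{-m}=r_n$ and $\lambda_2q_{>n}\le r_n/4$,
$$1-\rho^{(n)}=\gamma+r_n-\lambda_2q_{>n}\ge\gamma+\tfrac34r_n . \tag{11}$$

**Step 4: coupling with $\Sigma_n$.** We show that the tagged customer's descendants look like those in $\Sigma_n$ up to $h=(1+\delta_n)y_n/w_1$. Run the descendant process of $\Sigma_n$ and mark each size-1 class-2 individual independently with probability $q_{>n}/(1-\sum_{m\le n}q_m)$. To obtain the final system, give each marked individual instead level $m>n$ with probability $q_m/q_{>n}$, with a descent to match. An unmarked size-1 individual then has probability $1-\sum_{m\le n}q_m-q_{>n}=1-\sum_mq_m$, as it should. The two processes coincide up to $h$ if no marked individual is born before $h$. In $\Sigma_n$ marked individuals are born at intensity $\lambda_2q_{>n}(w_1+V^{\rm tag})$. By the last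 statement of Lemma 2 for $\Sigma_n$, their expected number up to $h$ is at most
$$\lambda_2q_{>n}\,\frac{(1+\delta_n)y_n}{1-\rho^{(n)}}\le4\lambda_22^{-n}\,\frac{y_n}{z_{n+1}}\le4\lambda_22^{-n}\to0 ,$$
using $1+\delta_n\le2$ and $1-\rho^{(n)}\ge\frac12$. Hence, with probability tending to $1$, $T((1+\delta_n)y_n)\le T^{\Sigma_n}((1+\delta_n)y_n)+D_0$, with $D_0$ from Lemma 2 for the final system.

**Step 5: the tagged customer is too fast.** By (10), which applies since $(1+\delta_n)y_n\ge Y_n$, and (11), with probability tending to $1$,
$$T^{\Sigma_n}((1+\delta_n)y_n)\le\frac{(1+\frac{r_n}8)(1+\frac{r_n}2)\,y_n}{\gamma+\frac34r_n}\le\frac{y_n}\gamma\cdot\frac{1+0.65\,r_n}{1+0.75\,r_n}\le\frac{y_n}\gamma\Bigl(1-\frac{r_n}{20}\Bigr).$$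
Here the numerator is $1+0.625r_n+r_n^2/16\le1+0.65r_n$ because $r_n\le\frac18$, and $\gamma+0.75r_n\ge\gamma(1+0.75r_n)$ because $\gamma\le1$. The last step holds since $\frac{1+0.65r_n}{1+0.75r_n}=1-\frac{0.1r_n}{1+0.75r_n}$ and $1+0.75r_n\le2$. Now $D_0<\infty$ has a fixed law and $r_ny_n\ge\lambda_22^{-n}4^n=\lambda_22^n\to\infty$, so $P\{D_0\ge r_ny_n/20\}\to0$. Since $r_ny_n/(20\gamma)\ge r_ny_n/20$, we conclude $P\{T((1+\delta_n)y_n)>x_n\}\to0$.

**Step 6: (1) fails.** As in (9), for $0<\varepsilon<1$,
$$P\{T_1>x_n\}\le\bar F((1+\delta_n)y_n)+\bar F(\varepsilon y_n)\,P\{T((1+\delta_n)y_n)>x_n\}+P\{T_1>x_n,\,B_1\le\varepsilon y_n\}.$$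
Divide by $\bar F(y_n)=\bar F(\gamma x_n)$. The first term is at most $1/(1+c)$. The second tends to $0$, by DV and Step 5. For the third, $\varepsilon y_n\le\varepsilon x_n$ and $\bar F(\gamma x_n)\ge\bar F(x_n)$, so by Lemma 3 with $H=\bar F$ its limsup tends to $0$ as $\varepsilon\downarrow0$. Thus
$$\limsup_{n\to\infty}\frac{P\{T_1>x_n\}}{P\{B_1>\gamma x_n\}}\le\frac1{1+c}<1 ,$$
and (1) fails for class 1. This completes the proof of Theorem E. $\square$
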